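
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Affine complete lattice ordered groups exist}


\begin{abstract}
A lattice ordered group is affine complete if each of its congruence
compatible functions is a polynomial. We show that nontrivial affine complete
lattice ordered groups exist: every free lattice ordered group of
uncountable rank, in any nontrivial variety, is one. Conversely, a nontrivial
lattice ordered group with a countable cofinal subset is never affine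
complete. It follows that the cardinalities of nontrivial affine complete
lattice ordered groups are exactly the uncountable cardinals. We also show
that every lattice ordered group is a retract of a nontrivial affine complete
one in any nontrivial variety containing it.
\end{abstract}

\section{The question and the answer}

Let $G=(G;+,-,0,\wedge,\vee)$ be a lattice ordered group, or $\ell$-group,
regarded as an algebra. We write the group operation additively but do not
assume that it is commutative. A function $f\colon G^n\to G$ with $n\ge 1$ is
\emph{congruence compatible}, or simply \emph{compatible}, if for every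
congruence $\theta$ of $G$ and all $a_i,b_i\in G$,
\[
a_i\,\theta\, b_i \ (i=1,\dots,n)
\quad\Longrightarrow\quad
f(a_1,\dots,a_n)\,\theta\, f(b_1,\dots,b_n).
\]
Thus $f$ is compatible exactly when it induces a well-defined function on
every quotient of $G$. A \emph{polynomial} of $G$ is a function $G^n\to G$
composed from the operations $+,-,\wedge,\vee$, the projections, and the
constant functions with values in $G$. Equivalently, it has the form
$v\mapsto t(v_1,\dots,v_n,c_1,\dots,c_m)$, where $t$ is a term (a formal
expression in the operations) and the \emph{parameters} $c_1,\dots,c_m$ lie
in $G$. Congruences are preserved by the operations, so every polynomial is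
compatible. The algebra $G$ is \emph{affine complete} if, conversely, every
compatible function on $G$ is a polynomial. It is \emph{nontrivial} if
$G\ne\{0\}$.

Affine completeness says that the congruences of $G$ know which functions are
polynomials. A simple example shows how this can fail. On $\mathbb Z$ the
only congruences are equality and the full relation: if $a\,\theta\,b$ with
$a\ne b$, then $d=(a-b)\vee(b-a)$ satisfies $d\,\theta\,0$ and $d\ge 1$, hence
$1=d\wedge 1\;\theta\;0\wedge 1=0$, and so every integer is congruent to $0$.
Therefore \emph{every} function on $\mathbb Z$ is compatible. But a unary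
polynomial $p$ of $\mathbb Z$ satisfies $|p(a)|\le L(|a|+1)$ for some
constant $L$, by induction on its construction, so $a\mapsto a^2$ is not a
polynomial.

The following known results point the same way.
\begin{itemize}
\item[(A1)] A complete $\ell$-group is affine complete if and only if it is
$\{0\}$.
\item[(A2)] An abelian projectable $\ell$-group is affine complete if and only
if it is $\{0\}$.
\item[(A3)] An abelian $\ell$-group $A\times B$ with $A\neq\{0\}\neq B$ is not
affine complete.
\item[(A4)] A direct product of a nonzero subdirectly irreducible
$\ell$-group and any $\ell$-group is never affine complete.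
\end{itemize}
Whether a nontrivial affine complete $\ell$-group exists at all is posed as an
open problem in \cite{AC}. The results above might suggest that none exists.
The answer is the opposite.

\begin{theorem}\label{thm:answer}
Let $X$ be an uncountable set, and let $G_X$ be the $\ell$-subgroup of
$\mathbb R^{(\mathbb R^X)}$ (all functions $\mathbb R^X\to\mathbb R$ with
pointwise operations) generated by the coordinate projections $\pi_x$,
$x\in X$. Then $G_X$ is a nontrivial abelian affine complete $\ell$-group.
\end{theorem}

This is an instance of a general criterion.

\begin{theorem}\label{thm:criterion}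
Let $G$ be an $\ell$-group, $A\subseteq G$ a subset, and $X\subseteq G$ an
uncountable subset such that
\begin{itemize}
\item[\textup{(G)}] $G$ is generated, as an algebra, by $A\cup X$;
\item[\textup{(E)}] every map $\sigma\colon X\to G$ extends to an endomorphism
of $G$ that fixes every element of $A$.
\end{itemize}
Then $G$ is affine complete.
\end{theorem}

Informally, $G$ should be freely generated by uncountably many elements over
some set $A$ of coefficients. The word ``uncountable'' cannot be replaced by
``infinite'': a nontrivial free $\ell$-group of rank $\aleph_0$ is countable,
and the next theorem excludes it. Throughout, \emph{countable} means finite or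
countably infinite, and $\mathbb N=\{1,2,\dots\}$. A subset $C\subseteq G$ is
\emph{cofinal} if every $a\in G$ satisfies $a\le c$ for some $c\in C$. An
element $u\in G$ is a \emph{strong order unit} if every $a\in G$ satisfies
$a\le nu$ for some $n\in\mathbb N$.

\begin{theorem}\label{thm:cofinal}
Let $G\neq\{0\}$ be an $\ell$-group having a countable cofinal subset; for
example, let $G\ne\{0\}$ be countable or have a strong order unit. Then some
unary compatible function on $G$ is not a polynomial. In particular $G$ is not
affine complete.
\end{theorem}

Together the two theorems give a sharp picture. A variety of $\ell$-groups is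
\emph{nontrivial} if it contains an $\ell$-group other than $\{0\}$, and
$F_{\mathcal V}(\kappa)$ denotes the free $\ell$-group of rank $\kappa$ in
$\mathcal V$. An $\ell$-group $A$ is a \emph{retract} of $G$ if there are
homomorphisms $\iota\colon A\to G$ and $\varepsilon\colon G\to A$ with
$\varepsilon\circ\iota=\mathrm{id}_A$; then $A$ is isomorphic to an
$\ell$-subgroup of $G$ and is a homomorphic image of $G$.

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[\textup{(1)}] Let $\mathcal V$ be a nontrivial variety of $\ell$-groups
and $\kappa\ge 1$ a cardinal. Then $F_{\mathcal V}(\kappa)$ is affine complete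
if and only if $\kappa$ is uncountable.
\item[\textup{(2)}] The cardinalities of nontrivial affine complete
$\ell$-groups are exactly the uncountable cardinals. The same holds for
nontrivial abelian affine complete $\ell$-groups. In particular, the smallest
cardinality is $\aleph_1$ in both cases.
\item[\textup{(3)}] Every $\ell$-group $A$ in a nontrivial variety
$\mathcal V$ of $\ell$-groups is a retract of a nontrivial affine complete
$\ell$-group in $\mathcal V$.
\end{enumerate}
\end{theorem}

The proofs are carried out in ZFC and use none of (A1)--(A4). We begin with
the obstruction, Theorem~\ref{thm:cofinal}, because it shows where to look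
for examples. We then isolate the positive idea for unary functions on $G_X$
and prove Theorem~\ref{thm:criterion}. The last section verifies (G) and (E)
in concrete groups and proves Theorems~\ref{thm:answer} and~\ref{thm:sharp}.

\section{The growth obstruction}

We recall what is needed about the order of an $\ell$-group. Translations on
either side preserve the order and distribute over $\wedge$ and $\vee$, and
$a\mapsto -a$ reverses the order. Put $a^+=a\vee 0$ and $|a|=a\vee(-a)$. Then
$a\le|a|$, and also $-|a|\le a$ because $-a\le|a|$.

\begin{lemma}\label{lem:abs}
In every $\ell$-group, $|a|\ge 0$, and $|a|=0$ only for $a=0$.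
\end{lemma}

\begin{proof}
First, $2b\ge 0$ implies $b\ge 0$: distributing,
$(b\wedge 0)+(b\wedge 0)=2b\wedge b\wedge 0=b\wedge 0$, so $b\wedge 0=0$. Now
$2|a|\ge a+(-a)=0$, hence $|a|\ge 0$. If $|a|=0$, then $a\le 0$ and $-a\le 0$,
so $a=0$.
\end{proof}

In $\mathbb Z$ a fast-growing function escapes the polynomials, and
compatibility comes for free. In a general $G$ there is no square, and
compatibility is a real restriction. Both points are met by an infinite sum
of polynomials in which only finitely many terms are nonzero at each
argument. The countable cofinal set is what makes this finiteness possible.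

\begin{proof}[Proof of Theorem~\ref{thm:cofinal}]
A countable $G$ is its own countable cofinal subset, and if $u$ is a strong
order unit, then $\{nu:n\in\mathbb N\}$ is cofinal. So let
$\{c_1,c_2,\dots\}$ be cofinal in $G$ (with repetitions if it is finite).
Since $G\ne\{0\}$, Lemma~\ref{lem:abs} gives an element $w>0$ in $G$. Put
\[
v_n=w\vee|c_1|\vee\dots\vee|c_n|\qquad(n\ge 1).
\]
Then $0<v_1\le v_2\le\cdots$. For each $a\in G$ there is $j$ with
$|a|\le c_j\le|c_j|$, so $|a|\le v_n$ for all $n\ge j$. Define
\[
f(a)=\sum_{n=1}^{\infty} n\,(|a|-v_n)^+ ,
\]
summed in the order $n=1,2,\dots$. If $|a|\le v_n$, then $|a|-v_n\le 0$ and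
the $n$-th summand vanishes. So only finitely many summands are nonzero for
each $a$, and $f$ is well defined.

\emph{$f$ is compatible.} Let $a\,\theta\,b$ for a congruence $\theta$, and
choose $N$ with $|a|\le v_N$ and $|b|\le v_N$. For all $n\ge N$ the $n$-th
summands of $f(a)$ and $f(b)$ are zero, so $f(a)=q_N(a)$ and $f(b)=q_N(b)$ for
the polynomial $q_N(x)=\sum_{n=1}^{N}n(|x|-v_n)^+$. Since $q_N$ is compatible,
$f(a)\,\theta\,f(b)$.

\emph{Polynomials grow at most linearly along $2v_1,2v_2,\dots$.} We claim
that for every unary polynomial $p$ there are $L,k\in\mathbb N$ with
\[
-Lv_n\le p(2v_n)\le Lv_n\qquad\text{for all } n\ge k .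
\]
The proof is by induction on the construction of $p$. For a constant $c$, take
$L=1$ and $k$ with $|c|\le v_k$; then $-v_n\le -|c|\le c\le|c|\le v_n$ for
$n\ge k$. For $p(x)=x$ take $L=2$ and $k=1$. If the claim holds for $p$ with
$L,k$, it holds for $-p$ with the same $L,k$. Suppose it holds for $p$ with
$L,k$ and for $q$ with $L',k'$. For $p\wedge q$ and $p\vee q$ the constants
$\max(L,L')$ and $\max(k,k')$ work, because $v_n\ge 0$. For $p+q$ and
$n\ge\max(k,k')$, translating on both sides gives
\[
p(2v_n)+q(2v_n)\le Lv_n+q(2v_n)\le Lv_n+L'v_n=(L+L')v_n ,
\]
and in the same way $p(2v_n)+q(2v_n)\ge -Lv_n-L'v_n=-(L+L')v_n$. Only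
multiples of the single element $v_n$ were combined, so commutativity of $G$
is not needed.

\emph{$f$ is not a polynomial.} Suppose $f$ is a polynomial, and let $L,k$ be
as in the claim for $p=f$. All summands of $f(2v_n)$ are $\ge 0$, so $f(2v_n)$
is at least its $n$-th summand. Since $|2v_n|=2v_n$, that summand is
$n(2v_n-v_n)^+=nv_n$. Hence $nv_n\le Lv_n$, that is, $(n-L)v_n\le 0$, for all
$n\ge k$. For $n\ge k$ with $n>L$ this contradicts $(n-L)v_n\ge v_n>0$.
\end{proof}

Theorem~\ref{thm:cofinal} excludes large groups too, such as $\mathbb R$, in
which $1$ is a strong order unit. A candidate must be so wide that it has no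
countable cofinal subset. For uncountable $X$ the group $G_X$ is of this kind.
Each of its elements is built from finitely many projections, so it is a
function on $\mathbb R^X$ that depends on finitely many coordinates. Hence the
elements of a countable set $C\subseteq G_X$ together depend on only countably
many coordinates. If $x$ is not among them, no $c\in C$ satisfies
$\pi_x\le c$: changing the coordinate $x$ alone leaves the value of $c$
unchanged but makes that of $\pi_x$ arbitrarily large.

\section{One variable, one generator}\label{sec:idea}

Escaping one obstruction does not prove affine completeness. We need a way to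
find the polynomial hidden in a compatible function. Take a unary compatible
$f\colon G_X\to G_X$. If $f$ is a polynomial, its value at an element without
special properties should display it, and the generators are such elements.
So pick $z\in X$ and write
\[
f(\pi_z)=t(\pi_z,\pi_{y_1},\dots,\pi_{y_m}),\qquad y_1,\dots,y_m\neq z .
\]
The natural guess is $f(g)=t(g,\pi_{y_1},\dots,\pi_{y_m})$ for all $g$.

Let us try to prove it for one $g$ that does not depend on the coordinate $z$.
Let $\psi$ be the operation ``replace the coordinate $z$ by $g$'':
$(\psi h)(v)=h(v')$, where $v'_z=g(v)$ and $v'_x=v_x$ for $x\ne z$. It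
respects the pointwise operations, sends $\pi_z$ to $g$ and fixes the other
projections; so it is an endomorphism of $G_X$. It also fixes $g$, because $g$
does not depend on $z$. So $\psi(\pi_z)=g=\psi(g)$: the elements $\pi_z$ and
$g$ are congruent modulo the kernel of $\psi$. Compatibility with this one
congruence gives
\[
\psi(f(g))=\psi(f(\pi_z))=t(g,\pi_{y_1},\dots,\pi_{y_m}).
\]
If $f(g)$ does not depend on $z$ either, the left side is $f(g)$ and the guess
is correct at $g$.

\begin{example}
Let $f(g)=g\vee\pi_y$. If $z\neq y$, then $f(\pi_z)=\pi_z\vee\pi_y$, and we
read off the right polynomial. If $z=y$, then $f(\pi_y)=\pi_y$, and we read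
off $t(v)=v$, which is wrong already at $g=0$. The argument breaks because
$f(0)=0\vee\pi_y$ depends on $z=y$: the chosen generator is a hidden parameter
of $f$.
\end{example}

So the argument works at $g$ if $z$ avoids the coordinates on which $g$ and
$f(g)$ depend. For one $g$ this excludes only finitely many $z$. But the
excluded coordinates vary with $g$, and every $z$ is excluded for some $g$,
for instance for $g=2\pi_z$. No single $z$ handles all $g$ directly. Nor can
we simply avoid the parameters of $f$, since we do not yet have an expression
for $f$, and a compatible function may be defined through infinitely many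
constants, like the $v_n$ in the proof of Theorem~\ref{thm:cofinal}.

Two steps overcome this. First, countably many arguments $g$ exclude only
countably many $z$. Since $X$ is uncountable, one generator $z$, hence one
polynomial $p$, serves any prescribed countable set of arguments. Second, a
well-chosen countable set of arguments, namely infinitely many generators,
already determines a compatible function everywhere: for each $g$ one of these
generators avoids the finitely many excluded coordinates, and the same
substitution recovers the value at $g$ from the value at that generator. The
second step needs only that $X$ is infinite.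

\section{Proof of the criterion}

Let $G$, $A$, $X$ be as in Theorem~\ref{thm:criterion}. For each $g\in G$ use
(G) to choose a finite set $S(g)\subseteq X$ such that $g$ lies in the
subalgebra generated by $A\cup S(g)$. This replaces the set of coordinates on
which $g$ depends. Endomorphisms commute with terms, so an endomorphism that
fixes $A\cup S(g)$ pointwise fixes $g$.

For a tuple $u=(u_1,\dots,u_n)$ of distinct elements of $X$ and a tuple
$g\in G^n$, let $\psi_{u\to g}$ be an endomorphism of $G$ that fixes every
element of $A$ and of $X\setminus\{u_1,\dots,u_n\}$ and satisfies
$\psi_{u\to g}(u_i)=g_i$ for all $i$. It exists by (E); choose one for each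
pair $(u,g)$. This is the only use of (E).

\begin{lemma}[Substitution]\label{lem:subst}
Let $h\colon G^n\to G$ be compatible, $g\in G^n$, and let $u\in X^n$ have
distinct entries, none of which lies in
$S(g_1)\cup\dots\cup S(g_n)\cup S(h(g))$. Then
\[
h(g)=\psi_{u\to g}(h(u)).
\]
\end{lemma}

\begin{proof}
Write $\psi=\psi_{u\to g}$. By the choice of $u$, $\psi$ fixes
$A\cup S(g_i)$ pointwise for every $i$, so $\psi(g_i)=g_i=\psi(u_i)$. Thus
$g_i$ and $u_i$ are related by the congruence
$\ker\psi=\{(a,b):\psi(a)=\psi(b)\}$, and compatibility gives
$\psi(h(g))=\psi(h(u))$. Likewise $\psi$ fixes $A\cup S(h(g))$ pointwise, so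
$\psi(h(g))=h(g)$.
\end{proof}

\begin{proposition}[Interpolation]\label{prop:interp}
Let $f\colon G^n\to G$ be compatible and let $D\subseteq G^n$ be countable.
There is a polynomial $p$ of $G$ with $f(g)=p(g)$ for all $g\in D$.
\end{proposition}

\begin{proof}
The set
\[
C=\bigcup_{g\in D}\bigl(S(g_1)\cup\dots\cup S(g_n)\cup S(f(g))\bigr)
\]
is countable, as a countable union of finite sets. Since $X$ is uncountable,
there are distinct $z_1,\dots,z_n\in X\setminus C$. Let $z=(z_1,\dots,z_n)$,
and let $y=(y_1,\dots,y_m)$ list the elements of
$S(f(z))\setminus\{z_1,\dots,z_n\}$. By the choice of $S(f(z))$ there are a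
term $t$ and a tuple $a=(a_1,\dots,a_l)$ of elements of $A$ with
$f(z)=t(z,y,a)$. Define the polynomial
\[
p(v_1,\dots,v_n)=t(v_1,\dots,v_n,y_1,\dots,y_m,a_1,\dots,a_l).
\]
Let $g\in D$. No $z_i$ lies in $S(g_1)\cup\dots\cup S(g_n)\cup S(f(g))$, and
$\psi_{z\to g}$ fixes all entries of $y$ and of $a$. Hence
Lemma~\ref{lem:subst}, with $h=f$ and $u=z$, gives
\[
f(g)=\psi_{z\to g}(f(z))=\psi_{z\to g}(t(z,y,a))=t(g,y,a)=p(g). \qedhere
\]
\end{proof}

\begin{proposition}[Uniqueness]\label{prop:unique}
Let $x^1,x^2,\dots\in X^n$ be tuples whose entries $x^k_i$
\textup{(}$k\in\mathbb N$, $1\le i\le n$\textup{)} are all distinct. If two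
compatible functions $f,h\colon G^n\to G$ satisfy $f(x^k)=h(x^k)$ for all $k$,
then $f=h$.
\end{proposition}

\begin{proof}
Let $g\in G^n$. The set $S(g_1)\cup\dots\cup S(g_n)\cup S(f(g))\cup S(h(g))$
is finite and the tuples $x^k$ are pairwise disjoint, so some $x^k$ has no
entry in this set. Applying Lemma~\ref{lem:subst} with $u=x^k$ to both
functions,
\[
f(g)=\psi_{x^k\to g}(f(x^k))=\psi_{x^k\to g}(h(x^k))=h(g). \qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
Let $f\colon G^n\to G$ be compatible. Since $X$ is infinite, there are tuples
$x^1,x^2,\dots\in X^n$ as in Proposition~\ref{prop:unique}. By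
Proposition~\ref{prop:interp} some polynomial $p$ agrees with $f$ on
$\{x^k:k\in\mathbb N\}$. Both $f$ and $p$ are compatible, so $f=p$ by
Proposition~\ref{prop:unique}.
\end{proof}

\begin{remark}\label{rem:infinite}
Uncountability is used only to choose $z$ in
Proposition~\ref{prop:interp}. If $X$ is merely infinite, uniqueness still
holds, and the same proof gives interpolation on every \emph{finite} set $D$,
because $C$ is then finite. So on a free $\ell$-group of rank $\aleph_0$ every
compatible function agrees with a polynomial on each finite set. Yet, by
Theorem~\ref{thm:cofinal}, if the group is nontrivial, some compatible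
function is not a polynomial. The passage from finite to countable
interpolation is what makes the difference. Condition (E) cannot be dropped
either: $G=X=\mathbb R$ with $A=\emptyset$ satisfies (G), but $\mathbb R$ is
not affine complete by Theorem~\ref{thm:cofinal}.
\end{remark}

\begin{remark}
The proof of Theorem~\ref{thm:criterion} uses no $\ell$-group operation. The
theorem and its proof hold for arbitrary algebras with finitary operations.
\end{remark}

\section{Groups that satisfy the criterion}

The groups $G_X$ and the groups needed for Theorem~\ref{thm:sharp}(3) come
from one construction: functions in the variables $x\in X$ with values in a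
fixed $\ell$-group $B$, built from the variables and some constants. In
such a group, substitution is composition of functions, and this makes (E)
automatic. Recall that a variety of $\ell$-groups is a class of $\ell$-groups
defined by identities; it is therefore closed under subalgebras and direct
products.

\begin{proposition}\label{prop:functions}
Let $B\neq\{0\}$ be an $\ell$-group, $B_0\subseteq B$ a subset, and $X$ an
uncountable set. Let $P$ be the $\ell$-subgroup of $B^{(B^X)}$ generated by
the coordinate projections $\pi_x\colon B^X\to B$, $x\in X$, and the constant
functions with values in $B_0$. Then $P$ is a nontrivial affine complete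
$\ell$-group, and it belongs to every variety that contains $B$. The
projections $\pi_x$ are pairwise distinct.
\end{proposition}

\begin{proof}
As a subalgebra of a power of $B$, the $\ell$-group $P$ lies in every variety
containing $B$. Choose $b\neq 0$ in $B$. For $x\in X$ let $v\in B^X$ have
$v_x=b$ and all other coordinates $0$. Then $\pi_x(v)=b$ and $\pi_{x'}(v)=0$
for $x'\ne x$. So the projections are nonzero and pairwise distinct; hence $P$
is nontrivial and $\{\pi_x:x\in X\}$ is uncountable. We apply
Theorem~\ref{thm:criterion} to $P$, with this set in the role of $X$ and with
$A$ the set of constant functions with values in $B_0$. Condition (G) holds by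
definition.

For (E), let $\sigma\colon\{\pi_x:x\in X\}\to P$ be any map, and define
\[
s\colon B^X\to B^X,\qquad s(v)=\bigl(\sigma(\pi_x)(v)\bigr)_{x\in X}.
\]
The operations of $B^{(B^X)}$ are pointwise, so $h\mapsto h\circ s$ is an
endomorphism of $B^{(B^X)}$. It fixes every constant function and sends
$\pi_x$ to $\pi_x\circ s=\sigma(\pi_x)\in P$. Thus it sends the generators of
$P$ into $P$, and it restricts to an endomorphism of $P$ that extends $\sigma$
and fixes $A$ pointwise.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:answer}]
Take $B=\mathbb R$ and $B_0=\emptyset$ in Proposition~\ref{prop:functions};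
then $P=G_X$. It is abelian because $\mathbb R$ is.
\end{proof}

For part (1) of Theorem~\ref{thm:sharp}, recall that $F_{\mathcal V}(\kappa)$
is a member of $\mathcal V$ generated by a set $X$ of $\kappa$ elements such
that every map from $X$ to a member $B$ of $\mathcal V$ extends to a
homomorphism $F_{\mathcal V}(\kappa)\to B$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(1) Let $X$ be a free generating set of $F_{\mathcal V}(\kappa)$, with
$|X|=\kappa$. If $\kappa$ is uncountable, (G) and (E) hold with $A=\emptyset$
by freeness, and $F_{\mathcal V}(\kappa)$ is affine complete by
Theorem~\ref{thm:criterion}. Let $1\le\kappa\le\aleph_0$. Then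
$F_{\mathcal V}(\kappa)$ is countable, since there are only countably many
terms in countably many generators. It is nontrivial: some $B\in\mathcal V$
contains an element $b\ne 0$, and some homomorphism
$F_{\mathcal V}(\kappa)\to B$ sends a free generator to $b$. By
Theorem~\ref{thm:cofinal} it is not affine complete.

(2) By Theorem~\ref{thm:cofinal} no countable nontrivial $\ell$-group is
affine complete. Conversely, let $\kappa$ be an uncountable cardinal and
$|X|=\kappa$. By Theorem~\ref{thm:answer}, $G_X$ is abelian, nontrivial and
affine complete. It contains the $\kappa$ distinct elements $\pi_x$ and is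
generated by them under finitely many finitary operations, so
$|G_X|=\kappa$.

(3) Let $X$ be an uncountable set. Suppose first that $A\ne\{0\}$, and apply
Proposition~\ref{prop:functions} with $B=B_0=A$. The resulting $\ell$-group
$P$ is nontrivial, affine complete, and in $\mathcal V$. Let
$\iota\colon A\to P$ send $a$ to the constant function with value $a$, and let
$\varepsilon\colon P\to A$ be evaluation at the point of $A^X$ all of whose
coordinates are $0$. Both are homomorphisms, since the operations are
pointwise, and $\varepsilon(\iota(a))=a$ for all $a\in A$. So $A$ is a retract
of $P$.

Now let $A=\{0\}$. Since $\mathcal V$ is nontrivial, it contains some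
$B\ne\{0\}$. Proposition~\ref{prop:functions} with this $B$ and
$B_0=\emptyset$ gives a nontrivial affine complete $\ell$-group in
$\mathcal V$, and $\{0\}$ is a retract of every $\ell$-group.
\end{proof}

\begin{thebibliography}{9}
\bibitem{AC}
\emph{On the affine completeness},
\url{http://2nifoia.257.cz/manakin/bitstream/handle/10338.dmlcz/127900/CzechMathJ_54-2004-2_15.pdf}.
\end{thebibliography}

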